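\newtheorem{theorem}{Theorem}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem*{conjecture}{Conjecture}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{Coaxial laminates do not suffice:\\ failure of a convexity conjecture for rotation-invariant sets}


\begin{abstract}
A rotation-invariant set of positive definite $3\times3$ matrices is described by a permutation-invariant set of eigenvalue triples. It is closed under layering in a given direction exactly when its image under a certain nonlinear map $W$ is convex. A conjecture states that this image is convex whenever the eigenvalue triples are those generated from two given triples by permutations and coaxial layering; in other words, that for these sets it is enough to test convexity on diagonal matrices. We give an explicit counterexample, and we show that the conjecture fails for a dense open set of pairs of full measure. The reason is that a set generated by coaxial layering is confined, on an extremal surface, by separately convex functions of three variables, while layering two suitably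 rotated crystals moves along the same surface and crosses the confining boundary.
\end{abstract}

\section{The question}

\subsection{The conjecture}
Let $Q=(\mathbb R^3)^+=\{(a_1,a_2,a_3):a_1,a_2,a_3>0\}$, let $S_3$ act on $Q$ by permuting coordinates, $\boldsymbol a\mapsto\sigma(\boldsymbol a)$, and put
\[
 j(\boldsymbol x)=\Bigl(\frac1{x_1},x_2,x_3\Bigr),\qquad \sigma\cdot\boldsymbol x=(j\circ\sigma\circ j)(\boldsymbol x).
\]
The second formula defines a nonlinear action of $S_3$ on $Q$. For $\boldsymbol a,\boldsymbol b\in Q$, possibly equal, let $L(\boldsymbol a,\boldsymbol b)$ be the smallest subset of $Q$ that contains $\boldsymbol a$ and $\boldsymbol b$, is convex in the usual sense, and is invariant under the nonlinear action; it is the intersection of all sets with these properties. Let $\mathrm{Sym}^+$ be the set of symmetric positive definite $3\times3$ matrices, let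
\[
 J(\boldsymbol x)=\operatorname{diag}\bigl(1/x_1,\,x_2,\,x_3\bigr),
\]
and for $\mathcal V\subset\mathrm{Sym}^+$ write $SO(3)\mathcal V=\{RVR^T:R\in SO(3),\,V\in\mathcal V\}$. Finally, for $M=(m_{kl})\in\mathrm{Sym}^+$ let $W(M)$ be the symmetric matrix with
\[
 W(M)_{11}=\frac1{m_{11}},\qquad W(M)_{1k}=\frac{m_{1k}}{m_{11}},\qquad W(M)_{kl}=m_{kl}-\frac{m_{k1}m_{1l}}{m_{11}}\qquad(k,l\in\{2,3\}).
\]
This is the lamination transformation associated with the direction $e_1$. The following is posed in \cite{davis}.

\begin{conjecture}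
For all $\boldsymbol a,\boldsymbol b\in Q$ the set $W\bigl(SO(3)J(L(\boldsymbol a,\boldsymbol b))\bigr)$ is convex.
\end{conjecture}

\subsection{What the conjecture says}
Think of $M$ as a conductivity matrix that turns a field $v$ into a flux $f=Mv$. Solving the first equation for $v_1$ and substituting gives
\[
 v_1=\frac{1}{m_{11}}f_1-\sum_{l\ge2}\frac{m_{1l}}{m_{11}}v_l,\qquad
 f_k=\frac{m_{k1}}{m_{11}}f_1+\sum_{l\ge2}\Bigl(m_{kl}-\frac{m_{k1}m_{1l}}{m_{11}}\Bigr)v_l\quad(k=2,3).
\]
The matrix taking $(f_1,v_2,v_3)$ to $(v_1,f_2,f_3)$ is thus $W(M)$, up to the sign of the entries $(1,2)$ and $(1,3)$. If two materials $M'$ and $M''$ are stacked in layers orthogonal to $e_1$ in proportions $1-\theta$ and $\theta$, then $f_1,v_2,v_3$ are the same in all layers and $v_1,f_2,f_3$ are averaged. The laminate therefore behaves like the matrix $M$ with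
\begin{equation}\label{eq:mix}
 W(M)=(1-\theta)W(M')+\theta W(M'').
\end{equation}
So $W(\mathcal S)$ is convex if and only if $\mathcal S$ is closed under layering in the direction $e_1$. If $\mathcal S=SO(3)\mathcal S$, this is the same as being closed under layering in every direction.

On diagonal matrices $W$ is just $j$, since $W(\operatorname{diag}\lambda)=\operatorname{diag}j(\lambda)$, and $W(M)$ is diagonal only if $M$ is. Let $K\subset Q$ be permutation invariant, and let
\[
 \mathcal S(K)=\{M\in\mathrm{Sym}^+:\text{the eigenvalue triple of }M\text{ lies in }K\}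
\]
be the corresponding rotation-invariant set. If $W(\mathcal S(K))$ is convex, then its diagonal part $j(K)$ is convex. That is a statement about \emph{coaxial} laminates: both layers have the coordinate axes as principal axes. As we verify in Section~\ref{sec:reform}, $j(L(\boldsymbol a,\boldsymbol b))$ is the smallest permutation-invariant set $K$ containing $j(\boldsymbol a),j(\boldsymbol b)$ with $j(K)$ convex, and $SO(3)J(L(\boldsymbol a,\boldsymbol b))=\mathcal S(K)$. We call the elements of this $K$ the coaxial laminates of the generators $j(\boldsymbol a),j(\boldsymbol b)$. The conjecture says that for these sets $K$ the obviously necessary diagonal condition is also sufficient.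

There is a good reason to hope so. If $W$ and $j$ are replaced by the identity, the corresponding statement is true: \emph{for a convex permutation-invariant $C\subset\mathbb R^3$, the symmetric matrices with eigenvalues in $C$ form a convex set.} Indeed, let $A,B$ be two such matrices and choose an orthonormal basis that diagonalizes $(1-\theta)A+\theta B$. The eigenvalues of this matrix are $(1-\theta)\operatorname{diag}(A)+\theta\operatorname{diag}(B)$ in that basis. The diagonal of $A$ is obtained from the eigenvalues of $A$ by a doubly stochastic matrix (with entries $R_{ik}^2$, $R$ orthogonal), hence by an average of permutations, so it lies in $C$; so does the diagonal of $B$, and then so does the average. For $W$ this argument breaks down at its first step: rotating to the principal axes of the laminate rotates the layering direction away from the coordinate axes, and the convexity of $j(K)$ concerns only coordinate directions.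

\subsection{Results}
For $\lambda\in Q$ let $t(\lambda)>0$ be the unique solution of
\begin{equation}\label{eq:t}
 \sum_{i=1}^3\frac{t}{\lambda_i+t}=1;
\end{equation}
the left side increases strictly from $0$ to $3$ as $t$ runs from $0$ to $\infty$. Call $\lambda$ \emph{biaxial} if its three entries are distinct. A bar denotes closure.

\begin{theorem}\label{thm:A}
For $\boldsymbol a=(\frac13,10,24)$ and $\boldsymbol b\in\{\boldsymbol a,(\frac1{24},3,10)\}$ the set $W(SO(3)J(L(\boldsymbol a,\boldsymbol b)))$ is not convex. Neither is $W(SO(3)J(\overline{L(\boldsymbol a,\boldsymbol b)}))$.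
\end{theorem}

\begin{theorem}\label{thm:B}
Let $\boldsymbol a,\boldsymbol b\in Q$, possibly equal, and $t=\min\{t(j(\boldsymbol a)),t(j(\boldsymbol b))\}$. If some element of $\{j(\boldsymbol a),j(\boldsymbol b)\}$ with $t(\cdot)=t$ is biaxial, then neither $W(SO(3)J(L(\boldsymbol a,\boldsymbol b)))$ nor $W(SO(3)J(\overline{L(\boldsymbol a,\boldsymbol b)}))$ is convex. In particular the conjecture fails whenever $j(\boldsymbol a)$ and $j(\boldsymbol b)$ are both biaxial; such pairs form a dense open subset of $Q\times Q$ of full measure.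
\end{theorem}

Theorem~\ref{thm:A} is a special case of Theorem~\ref{thm:B}, but its proof is a computation with small integers, and it shows the mechanism. The surface $\{t(\lambda)=t\}$ has homogeneous coordinates $y=(y_1:y_2:y_3)$ in which laminating looks linear (Section~\ref{sec:lines}): laminating coaxially along the surface changes one coordinate $y_i$, and certain non-coaxial laminates change a symmetric matrix $Y$ with eigenvalues $y$ by a multiple of $e_1e_1^T$. In Theorem~\ref{thm:A} the coaxial laminates that lie on the surface $\{t(\lambda)=4\}$ fill exactly a hexagram (Figure~\ref{fig:star} and Remark~\ref{rem:star}). Layering two crystals that lie on the same edge of the hexagram, with rotated axes, leads across the edge (Section~\ref{sec:example}). That the coaxial laminates cannot cross it, even in the limit, is the content of Section~\ref{sec:confine}.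

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.55]
 \filldraw[fill=gray!18,draw=black] (0:1.732)--(30:1)--(60:1.732)--(90:1)--(120:1.732)--(150:1)--(180:1.732)--(210:1)--(240:1.732)--(270:1)--(300:1.732)--(330:1)--cycle;
 \draw[very thick] (120:1.732)--(240:1.732);
 \draw[->] (0.1,0)--(0.1,0.5) node[right] {\small $e_1$};
 \draw[->] (0.1,0)--(-0.333,-0.25) node[below] {\small $e_2$};
 \draw[->] (0.1,0)--(0.533,-0.25) node[below] {\small $e_3$};
 \fill (120:1.732) circle (1.3pt);
 \fill (-0.866,1.085) circle (1.3pt);
 \draw[fill=white] (-1.0,1.2) circle (1.3pt);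
 \node[above] at (120:1.78) {\small $(4{:}2{:}1)$};
 \node[right] at (-0.85,1.1) {\small $(3{:}2{:}1)$};
 \node[left] at (-1.03,1.2) {\small $r$};
 \node[above] at (60:1.78) {\small $(4{:}1{:}2)$};
 \node[right] at (0:1.78) {\small $(2{:}1{:}4)$};
 \node[below] at (300:1.78) {\small $(1{:}2{:}4)$};
 \node[below] at (240:1.78) {\small $(1{:}4{:}2)$};
 \node[left] at (180:1.78) {\small $(2{:}4{:}1)$};
\end{tikzpicture}
\caption{The surface $t(\lambda)=4$ in the coordinates $(\log y_1,\log y_2,\log y_3)$ modulo $(1,1,1)$. Changing one $y_i$ moves a point parallel to the arrow $e_i$. The shaded hexagram is the part filled by coaxial laminates of the crystal $(3,10,24)$, whose six orderings are the tips. The thick segment consists of points $(v{:}2{:}1)$; to its left, near its upper end, $y_2/y_3>2$. Layering the two solid points with rotated axes produces $r$, outside the hexagram (displacement exaggerated).}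
\label{fig:star}
\end{figure}

\section{Reduction to eigenvalues}\label{sec:reform}

Let $j_i$ invert the $i$-th coordinate, so that $j=j_1$. Call $K\subset Q$ \emph{admissible} if it is invariant under permutations of coordinates and $j(K)$ is convex. Then $j_i(K)$ is convex for every $i$: with the transposition $\tau=(1\,i)$ we have $j_i=\tau j\tau$, so $j_i(K)=\tau j(\tau K)=\tau j(K)$.

Since $j$ is an involution, a set $L\subset Q$ is invariant under the nonlinear action if and only if $j(L)$ is permutation invariant. Hence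
\[
 K:=j(L(\boldsymbol a,\boldsymbol b))
\]
is the smallest admissible set containing $j(\boldsymbol a)$ and $j(\boldsymbol b)$. As $J(\boldsymbol x)=\operatorname{diag}j(\boldsymbol x)$, the set $SO(3)J(L)$, with $L=L(\boldsymbol a,\boldsymbol b)$, consists of the matrices $R\operatorname{diag}(\lambda)R^T$ with $\lambda\in K$, $R\in SO(3)$. Because $K$ is permutation invariant the order of the eigenvalues does not matter, and because the sign of an eigenvector is free the restriction $\det R=1$ does not matter. So $SO(3)J(L)=\mathcal S(K)$.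

A cube $[m,m']^3$ with $0<m\le m'$ is admissible, since its image under $j$ is a box. Therefore $K$ lies in such a cube, $\bar K=j(\bar L)$ is a compact subset of $Q$, and $\bar K$ is again admissible. As before $SO(3)J(\bar L)=\mathcal S(\bar K)$.

The map $W$ is a homeomorphism of $\mathrm{Sym}^+$ onto its image, with inverse
\begin{equation}\label{eq:Winv}
 m_{11}=\frac1{w_{11}},\qquad m_{1k}=\frac{w_{1k}}{w_{11}},\qquad m_{kl}=w_{kl}+\frac{w_{k1}w_{1l}}{w_{11}}.
\end{equation}
By the Schur complement criterion the image is the convex set $\{w_{11}>0,\ (w_{kl})_{k,l\ge2}\text{ positive definite}\}$, so \eqref{eq:mix} always has a unique solution $M\in\mathrm{Sym}^+$.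

Finally, $\mathcal S(\bar K)$ is compact, being the image of $SO(3)\times\bar K$ under a continuous map, and $\mathcal S(K)$ is dense in it. So $W(\mathcal S(\bar K))$ is the closure of $W(\mathcal S(K))$. If the latter is convex, so is the former. \emph{It therefore suffices to prove that $W(\mathcal S(\bar K))$ is not convex.}

\begin{remark}\label{rem:cube}
Admissible sets $K$ with $W(\mathcal S(K))$ convex do exist; every cube is one. Here $\mathcal S([m,m']^3)=\{M:mI\le M\le m'I\}$. Denote the blocks of $W(M)$ by $w_{11}$, $w=(w_{12},w_{13})^T$ and $C=(w_{kl})_{k,l\ge 2}$, and split $v=(v_1,v')$, $f=(f_1,f')$. Then \eqref{eq:Winv} gives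
\[
 v^TMv=\frac{(v_1+w^Tv')^2}{w_{11}}+v'^TCv',\qquad f^TM^{-1}f=w_{11}f_1^2+(f'-f_1w)^TC^{-1}(f'-f_1w).
\]
For fixed $v,f$ both expressions are convex in $(w_{11},w,C)$ on the convex set where $w_{11}>0$ and $C$ is positive definite, because $x^TC^{-1}x=\sup_b(2x^Tb-b^TCb)$, and likewise $x^2/w_{11}$, is a supremum of affine functions. So the conditions $M\le m'I$ and $M^{-1}\le m^{-1}I$ define convex sets of $W(M)$. What fails below is specific to the \emph{smallest} admissible set.
\end{remark}

\section{Surfaces on which laminating is linear}\label{sec:lines}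

We look for a surface in $Q$ that coaxial laminates cannot cross, and for laminates that stay on it exactly. The surfaces are the level sets of $t(\lambda)$ from \eqref{eq:t}; that $t(\lambda)$ cannot drop below its minimum over the generators is shown in Section~\ref{sec:confine}, see \eqref{eq:level}. To parametrize a level set, put for $y\in Q$ and $t>0$
\[
 \Lambda_t(y)=t\Bigl(\frac{y_1+y_2+y_3}{y_i}-1\Bigr)_{i=1,2,3}\in Q .
\]
This map commutes with permutations and is homogeneous of degree $0$ in $y$. If $\lambda=\Lambda_t(y)$, then $t/(\lambda_i+t)=y_i/(y_1+y_2+y_3)$. Hence $t(\lambda)=t$, and the vector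
\[
 z(\lambda)=\Bigl(\frac{t(\lambda)}{\lambda_i+t(\lambda)}\Bigr)_{i=1,2,3}
\]
is parallel to $y$. Conversely $\lambda=\Lambda_{t(\lambda)}(z(\lambda))$ for every $\lambda\in Q$. So $\{t(\lambda)=t\}$ is parametrized by the directions of vectors $y\in Q$. With $y_{[1]}\ge y_{[2]}\ge y_{[3]}$ the decreasing rearrangement of $y$, we set for $\lambda=\Lambda_t(y)$
\[
 \mu(\lambda)=\frac{y_{[1]}}{y_{[2]}}\ge1,\qquad \kappa(\lambda)=\frac{y_{[2]}}{y_{[3]}}\ge1 .
\]
These depend only on the direction of $y$, and $\lambda$ is biaxial if and only if $\mu(\lambda)>1$ and $\kappa(\lambda)>1$.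

The first kind of straight motion is coaxial.

\begin{lemma}\label{lem:coaxial}
Let $t>0$ and $y,y'\in Q$ with $y'-y\in\mathbb Re_i$. Then $j_i\circ\Lambda_t$ is affine on the segment from $y$ to $y'$. Consequently, if $K$ is admissible and contains $\Lambda_t(y)$ and $\Lambda_t(y')$, it contains $\Lambda_t$ of the whole segment.
\end{lemma}

\begin{proof}
Let $i=1$; permuting coordinates gives the other cases. For $\lambda=\Lambda_t(y)$,
\[
 \frac1{\lambda_1}=\frac{y_1}{t(y_2+y_3)},\qquad\lambda_2=t\,\frac{y_1+y_3}{y_2},\qquad\lambda_3=t\,\frac{y_1+y_2}{y_3},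
\]
and all three are affine in $y_1$. The second claim follows since $j_i(K)$ is convex and $j_i$ is injective.
\end{proof}

The second kind allows rotated axes. For $Y\in\mathrm{Sym}^+$ put
\[
 M_t(Y)=t\bigl((\operatorname{tr}Y)Y^{-1}-I\bigr).
\]
If $Y$ has eigenvalues $y$, then $M_t(Y)$ has eigenvalues $\Lambda_t(y)$; in particular $M_t(Y)\in\mathrm{Sym}^+$. For diagonal $Y_0$ the next lemma is the first claim of Lemma~\ref{lem:coaxial} with $i=1$.

\begin{lemma}\label{lem:rankone}
Let $t>0$, $Y_0\in\mathrm{Sym}^+$ and $Y_s=Y_0+s\,e_1e_1^T$. Then $s\mapsto W(M_t(Y_s))$ is affine on $[0,\infty)$.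
\end{lemma}

\begin{proof}
Write $Y_0$ in blocks of sizes $1$ and $2$, with diagonal blocks $\alpha,\Gamma$ and off-diagonal block $\beta$, and let $g=\Gamma^{-1}\beta$. Then
\[
 Y_s=\begin{pmatrix}\alpha+s&\beta^T\\ \beta&\Gamma\end{pmatrix},\qquad
 Y_s^{-1}=\frac1{\delta}\begin{pmatrix}1&-g^T\\-g&gg^T\end{pmatrix}+\begin{pmatrix}0&0\\0&\Gamma^{-1}\end{pmatrix},\qquad \delta=\alpha+s-\beta^T\Gamma^{-1}\beta>0 .
\]
Let $\tau=\operatorname{tr}Y_s$ and $q=\operatorname{tr}\Gamma+\beta^T\Gamma^{-1}\beta>0$. Both $\delta$ and $\tau$ are affine in $s$, and the point of the proof is that their difference $\tau-\delta=q$ does not depend on $s$. The blocks of $M=M_t(Y_s)$ are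
\[
 m_{11}=t\Bigl(\frac\tau\delta-1\Bigr)=\frac{tq}\delta,\qquad (m_{k1})_{k\ge2}=-\frac{t\tau}{\delta}\,g,\qquad (m_{kl})_{k,l\ge2}=t(\tau\Gamma^{-1}-I)+\frac{t\tau}{\delta}\,gg^T .
\]
Hence the blocks of $W(M)$ are $\dfrac1{m_{11}}=\dfrac{\delta}{tq}$, then $\Bigl(\dfrac{m_{k1}}{m_{11}}\Bigr)_{k\ge2}=-\dfrac{\tau}{q}\,g$, and
\[
 t(\tau\Gamma^{-1}-I)+\frac{t\tau}{\delta}gg^T-\frac{t^2\tau^2}{\delta^2}\cdot\frac{\delta}{tq}\,gg^T
 =t(\tau\Gamma^{-1}-I)+\frac{t\tau}{\delta}\cdot\frac{q-\tau}{q}\,gg^T
 =t(\tau\Gamma^{-1}-I)-\frac{t\tau}{q}\,gg^T .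
\]
All of these are affine in $\delta$ and $\tau$, hence in $s$.
\end{proof}

Which eigenvalue triples of $Y$ can be joined by such a path? Strictly interlacing ones can, and then the characteristic polynomial moves along a straight line too.

\begin{lemma}\label{lem:interlace}
Let $y_1'>y_1>y_2'>y_2>y_3'>y_3>0$, and let $p_0(x)=\prod_i(x-y_i)$, $p_1(x)=\prod_i(x-y_i')$. There are $Y_0\in\mathrm{Sym}^+$ and $c>0$ such that $Y_0+sc\,e_1e_1^T$ has characteristic polynomial $(1-s)p_0+sp_1$ for all $s\in[0,1]$.
\end{lemma}

\begin{proof}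
Let $D=\operatorname{diag}(y_1,y_2,y_3)$ and let $w\in\mathbb R^3$ have entries $w_i>0$ with $w_i^2=-p_1(y_i)/p_0'(y_i)$. This is legitimate: for $i=1,2,3$ the signs of $p_1(y_i)$ are $-,+,-$ and those of $p_0'(y_i)$ are $+,-,+$. Then
\[
 \det(xI-D-s\,ww^T)=p_0(x)-s\sum_iw_i^2\prod_{k\ne i}(x-y_k).
\]
At $s=1$ this is a monic cubic which at $x=y_i$ takes the value $-w_i^2p_0'(y_i)=p_1(y_i)$, so it equals $p_1$; being affine in $s$, it equals $(1-s)p_0+sp_1$ in general. Choose $R\in SO(3)$ with $Rw=|w|e_1$, and put $Y_0=RDR^T$, $c=|w|^2$.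
\end{proof}

Because $\Lambda_t$ is homogeneous of degree $0$, we may rescale $y'$ before asking for interlacing. This freedom is what makes non-coaxial paths available between neighboring points of the surface. We record how it will be used.

\begin{lemma}\label{lem:use}
Let $y,y'$ and $p_0,p_1$ be as in Lemma~\ref{lem:interlace}, let $t>0$, let $K\subset Q$ be permutation invariant with $\Lambda_t(y),\Lambda_t(y')\in K$, and let $s\in[0,1]$. There are $M_0,M_1\in\mathcal S(K)$, with eigenvalues $\Lambda_t(y)$ and $\Lambda_t(y')$ respectively, such that $(1-s)W(M_0)+sW(M_1)=W(M)$, where $M\in\mathrm{Sym}^+$ has eigenvalues $\Lambda_t(r)$ and $r$ is the triple of roots of $(1-s)p_0+sp_1$. If $W(\mathcal S(K))$ is convex, then $\Lambda_t(r)\in K$.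
\end{lemma}

\begin{proof}
With $Y_0,c$ from Lemma~\ref{lem:interlace} take $M_0=M_t(Y_0)$, $M_1=M_t(Y_0+c\,e_1e_1^T)$, $M=M_t(Y_0+sc\,e_1e_1^T)$ and apply Lemma~\ref{lem:rankone}. If $W(\mathcal S(K))$ is convex, then $W(M)\in W(\mathcal S(K))$, so $M\in\mathcal S(K)$ since $W$ is injective.
\end{proof}

\section{The example: crossing an edge}\label{sec:example}

Let $\boldsymbol a=(\frac13,10,24)$. Then
\[
 j(\boldsymbol a)=(3,10,24)=\Lambda_4(4,2,1),\qquad \mu=\kappa=2,\qquad t=4 ,
\]
and indeed $\frac47+\frac4{14}+\frac4{28}=1$. For $\boldsymbol b=(\frac1{24},3,10)$ we get $j(\boldsymbol b)=(24,3,10)$, a permutation of $j(\boldsymbol a)$. So both choices of $\boldsymbol b$ in Theorem~\ref{thm:A} lead to the same set $K$, the smallest admissible set containing $(3,10,24)$.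

\emph{A coaxial laminate.} By permutation invariance $(24,3,10)=\Lambda_4(\frac12,2,1)$ is in $K$. The vectors $(\frac12,2,1)$ and $(4,2,1)$ differ only in the first coordinate, so by Lemma~\ref{lem:coaxial}
\begin{equation}\label{eq:edge}
 \Lambda_4(v,2,1)\in K\qquad\text{for } \tfrac12\le v\le4 .
\end{equation}
This is the thick segment in Figure~\ref{fig:star}. In particular $(4,8,20)=\Lambda_4(3,2,1)\in K$; directly, $(\frac14,8,20)=\frac57(\frac13,10,24)+\frac27(\frac1{24},3,10)$.

\emph{A non-coaxial laminate.} Both $(4,2,1)$ and $(3,2,1)$ have $y_2/y_3=2$, and laminating the two coaxially along $e_1$, as in Lemma~\ref{lem:coaxial}, stays on the line $y_2/y_3=2$. We now scale the two triples differently, so that they interlace: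
\[
 y=(60,40,20)\parallel(3,2,1),\qquad y'=(100,50,25)\parallel(4,2,1),\qquad 100>60>50>40>25>20 .
\]
Lemma~\ref{lem:use} with $s=\frac8{15}$ provides $M_0,M_1\in\mathcal S(K)$ with eigenvalues $(4,8,20)$ and $(3,10,24)$ and a matrix $M\in\mathrm{Sym}^+$ such that
\begin{equation}\label{eq:counter}
 \tfrac7{15}W(M_0)+\tfrac8{15}W(M_1)=W(M),\qquad M\text{ has eigenvalues }\Lambda_4(r),
\end{equation}
where $r_1>r_2>r_3$ are the roots of $p=\frac1{15}(7p_0+8p_1)$ with
\[
 p_0(x)=(x-60)(x-40)(x-20),\qquad p_1(x)=(x-100)(x-50)(x-25).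
\]
We evaluate $p$ at six points:
\begin{align*}
 15\,p(20)&=8(-80)(-30)(-5)<0,\\
 15\,p(24)&=7(-36)(-16)(4)+8(-76)(-26)(-1)=16128-15808=320>0,\\
 15\,p(48)&=7(-12)(8)(28)+8(-52)(-2)(23)=-18816+19136=320>0,\\
 15\,p(50)&=7(-10)(10)(30)<0,\\
 15\,p(60)&=8(-40)(10)(35)<0,\\
 15\,p(100)&=7(40)(60)(80)>0 .
\end{align*}
Hence $r_3\in(20,24)$, $r_2\in(48,50)$, $r_1\in(60,100)$, and
\begin{equation}\label{eq:kappa2}
 \kappa(\Lambda_4(r))=\frac{r_2}{r_3}>\frac{48}{24}=2,\qquad t(\Lambda_4(r))=4 .
\end{equation}
The ratio of the two smaller eigenvalues of $Y$ is exactly $2$ at both ends of the path and exceeds $2$ at this intermediate point. It remains to show that no point of $\bar K$ on the surface $t(\lambda)=4$ has $\kappa>2$.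

\begin{remark}
The configuration is explicit. In the proof of Lemma~\ref{lem:interlace} one finds $w_1^2=\frac{14000}{800}=\frac{35}2$, $w_2^2=\frac{9000}{400}=\frac{45}2$, $w_3^2=\frac{12000}{800}=15$, and $c=55$. The principal axes of $M_0$ for the eigenvalues $4,8,20$ make angles with the layering direction $e_1$ whose cosines are $\sqrt{7/22},\sqrt{9/22},\sqrt{6/22}$.
\end{remark}

\section{Confinement of coaxial laminates}\label{sec:confine}

To bound the smallest admissible set from outside we need a supply of large admissible sets. Think of $e\in Q$ as a field along the principal axes, with energy $\sum\lambda_ie_i^2$. In a coaxial laminate with layers orthogonal to the first axis, only the component $e_1$ of the field differs between the layers, and it averages to its mean value. So a lower bound $G(e)$ on the energy survives lamination if $G$ is convex in $e_1$. Since laminates in all three directions are allowed, $G$ should be convex in each variable separately.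

\begin{lemma}\label{lem:bound}
Let $G:Q\to\mathbb R$ be symmetric and convex in each variable separately. Then
\[
 K_G=\Bigl\{\lambda\in Q:\ \sum_i\lambda_ie_i^2\ge G(e)\ \text{ for all }e\in Q\Bigr\}
\]
is admissible and relatively closed in $Q$.
\end{lemma}

\begin{proof}
$K_G$ is an intersection of relatively closed sets, and it is permutation invariant because $G$ is symmetric. For convexity of $j(K_G)$ let $\lambda',\lambda''\in K_G$, $\theta\in[0,1]$ and $j(\lambda)=(1-\theta)j(\lambda')+\theta j(\lambda'')$. Given $e\in Q$, put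
\[
 e'=\Bigl(\frac{\lambda_1e_1}{\lambda_1'},e_2,e_3\Bigr),\qquad e''=\Bigl(\frac{\lambda_1e_1}{\lambda_1''},e_2,e_3\Bigr).
\]
Since $\frac1{\lambda_1}=\frac{1-\theta}{\lambda_1'}+\frac{\theta}{\lambda_1''}$, we have $(1-\theta)e_1'+\theta e_1''=e_1$ and $(1-\theta)\lambda_1'e_1'^2+\theta\lambda_1''e_1''^2=\lambda_1e_1^2$. For $i=2,3$ simply $\lambda_i=(1-\theta)\lambda_i'+\theta\lambda_i''$. Hence
\[
 \sum_i\lambda_ie_i^2=(1-\theta)\sum_i\lambda_i'e_i'^2+\theta\sum_i\lambda_i''e_i''^2\ge(1-\theta)G(e')+\theta G(e'')\ge G(e).\qedhere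
\]
\end{proof}

Fix $t>0$. The basic example is $G=2ts_2$ with $s_2(e)=e_1e_2+e_2e_3+e_3e_1$, which is affine in each variable. Let
\begin{equation}\label{eq:q}
 q_\lambda(e)=\sum_i\lambda_ie_i^2-2ts_2(e)=\sum_i(\lambda_i+t)e_i^2-t\Bigl(\sum_ie_i\Bigr)^2 .
\end{equation}
By the Cauchy--Schwarz inequality
\[
 t\Bigl(\sum_ie_i\Bigr)^2\le\Bigl(\sum_i\frac t{\lambda_i+t}\Bigr)\sum_i(\lambda_i+t)e_i^2 .
\]
Suppose that $t(\lambda)\ge t$. Then the first factor on the right is at most $1$, so $q_\lambda\ge0$ on $[0,\infty)^3$, and $q_\lambda(e)=0$ with $e\ne0$ holds if and only if $t(\lambda)=t$ and $e\parallel z(\lambda)$. Conversely, if $q_\lambda\ge0$ on $Q$, take $e_i=1/(\lambda_i+t)$ and $S=\sum_ie_i$; then $0\le q_\lambda(e)=S(1-tS)$, so $\sum_i\frac t{\lambda_i+t}=tS\le1$ and $t(\lambda)\ge t$. Thus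
\begin{equation}\label{eq:level}
 K_{2ts_2}=\{\lambda\in Q:\ t(\lambda)\ge t\},
\end{equation}
and this set is admissible: coaxial laminates of generators with $t(\cdot)\ge t$ also have $t(\cdot)\ge t$.

A point of the surface $t(\lambda)=t$ attains the bound $2ts_2$ in exactly one direction, $z(\lambda)$, which leaves room in all the others. So, when all generators satisfy $t(\cdot)\ge t$, we may add to $2ts_2$ a small multiple of any symmetric, separately convex function $\Psi$ that is continuous on $[0,\infty)^3$, homogeneous of degree $2$, and zero near the directions $z$ belonging to the generators on the surface. Points $\lambda$ of the surface with $\Psi(z(\lambda))>0$ are then excluded. To detect large $\kappa$ or $\mu$ we need $\Psi$ to be positive exactly where $e_{[2]}/e_{[3]}$ or $e_{[1]}/e_{[2]}$ is large.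

\begin{lemma}[Confinement]\label{lem:confine}
Let $K$ be the smallest admissible set containing $\lambda^{(1)}$ and $\lambda^{(2)}$ (possibly equal), let $t=\min_kt(\lambda^{(k)})$, and let $\mu^*,\kappa^*$ be the maxima of $\mu(\lambda^{(k)}),\kappa(\lambda^{(k)})$ over those $k$ with $t(\lambda^{(k)})=t$. If $\lambda\in\bar K$ and $t(\lambda)=t$, then $\mu(\lambda)\le\mu^*$ and $\kappa(\lambda)\le\kappa^*$.
\end{lemma}

\begin{proof}
Fix $\kappa'>\kappa^*$ and $\mu'>\mu^*$ and let, with $x_+=\max(x,0)$,
\[
 \Psi(e)=\sum_i\prod_{k\ne i}(e_k-\kappa'e_i)_+\;+\;\sum_i\prod_{k\ne i}(e_i-\mu'e_k)_+ .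
\]
This function is symmetric, continuous on $[0,\infty)^3$, nonnegative and homogeneous of degree $2$. A term of the first sum is nonzero on $Q$ if and only if both other entries exceed $\kappa'e_i$; since $\kappa'>1$, then $e_i$ is the smallest entry. The second sum is similar with the largest entry. So for $e\in Q$
\[
 \Psi(e)>0\iff e_{[2]}>\kappa'e_{[3]}\ \text{ or }\ e_{[1]}>\mu'e_{[2]} .
\]

\emph{$\Psi$ is separately convex.} In the variable $e_k$, $k\ne i$, each product is a nonnegative constant times a convex function. In the variable $e_i$ it is a product $fg$ of two nonnegative convex functions that are both nonincreasing (first sum) or both nondecreasing (second sum). Such a product is convex: for weights $a,b\ge0$ with $a+b=1$ and two points $x,x'$, the value of $fg$ at $ax+bx'$ is at most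
\[
 (af(x)+bf(x'))(ag(x)+bg(x'))=af(x)g(x)+bf(x')g(x')-ab\,(f(x)-f(x'))(g(x)-g(x')),
\]
and the last product of differences is nonnegative.

\emph{The generators satisfy the improved bound.} Let $G_\varepsilon=2ts_2+\varepsilon\Psi$, which is symmetric and separately convex. We claim that for small $\varepsilon>0$ both $\lambda^{(k)}$ lie in $K_{G_\varepsilon}$, that is, $q_{\lambda^{(k)}}\ge\varepsilon\Psi$ on $Q$ with $q$ from \eqref{eq:q}. By homogeneity it suffices to consider the compact set $\{e\in[0,\infty)^3:|e|=1\}$. If $t(\lambda^{(k)})>t$, then $q_{\lambda^{(k)}}$ has a positive minimum there. If $t(\lambda^{(k)})=t$, then $\Psi$ vanishes in an open neighborhood of $z(\lambda^{(k)})/|z(\lambda^{(k)})|$, because $\kappa(\lambda^{(k)})<\kappa'$ and $\mu(\lambda^{(k)})<\mu'$; off that neighborhood $q_{\lambda^{(k)}}$ has a positive minimum. Since $\Psi$ is bounded on the compact set, small $\varepsilon$ works.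

\emph{Conclusion.} By Lemma~\ref{lem:bound} and minimality $K\subset K_{G_\varepsilon}$, and $\bar K\subset K_{G_\varepsilon}$ because $\bar K\subset Q$ and $K_{G_\varepsilon}$ is relatively closed. If $t(\lambda)=t$ and $\kappa(\lambda)>\kappa'$ or $\mu(\lambda)>\mu'$, then at $e=z(\lambda)$ we have $q_\lambda(e)=0<\varepsilon\Psi(e)$, so $\lambda\notin K_{G_\varepsilon}$ and $\lambda\notin\bar K$. Let $\kappa'\downarrow\kappa^*$ and $\mu'\downarrow\mu^*$.
\end{proof}

The minimality of $t$ is used where $q_{\lambda^{(k)}}\ge0$ is needed: by \eqref{eq:level}, a generator with $t(\lambda^{(k)})<t$ would violate the bound $2ts_2$ itself.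

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Apply Lemma~\ref{lem:confine} to $K$ from Section~\ref{sec:example}: $t=4$ and $\mu^*=\kappa^*=2$. By \eqref{eq:kappa2}, $\Lambda_4(r)\notin\bar K$, so the matrix $M$ of \eqref{eq:counter} is not in $\mathcal S(\bar K)$. As $W$ is injective, $W(M)\notin W(\mathcal S(\bar K))\supset W(\mathcal S(K))$. But $W(M)$ is a convex combination of $W(M_0),W(M_1)\in W(\mathcal S(K))$. Neither set is convex.
\end{proof}

\begin{remark}\label{rem:star}
In this example $\Lambda_4(y)\in K$ if and only if $\mu(\Lambda_4(y))\le2$ and $\kappa(\Lambda_4(y))\le2$; this is the hexagram of Figure~\ref{fig:star}. One direction is Lemma~\ref{lem:confine}. For the other we may take $y=(y_1,y_2,1)$ with $1\le y_2\le2$ and $y_2\le y_1\le2y_2$. We place $y$ on a segment in the direction $e_2$ whose end points are covered by \eqref{eq:edge} up to permutation and scaling, and apply Lemma~\ref{lem:coaxial}. If $y_1\ge2$, then $\frac{y_1}2\le y_2\le2$, and we use the end points $(y_1,2,1)$ and $(y_1,\frac{y_1}2,1)\parallel(2,1,\frac2{y_1})$.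 If $y_1<2$, then $\frac12\le y_2\le 2$, and we use the end points $(y_1,2,1)$ and $(y_1,\frac12,1)\parallel(2y_1,1,2)$.
\end{remark}

\section{Generic pairs}\label{sec:generic}

We now let the generator be an arbitrary biaxial point $\lambda^a=\Lambda_t(y)$. Two features of the example have to be replaced. First, the ratios $\mu$ and $\kappa$ of $y$ were equal, so that a multiple of another permutation of $y$ happened to lie on the line $y+\mathbb Re_1$ and produced an edge; for $\mu\ne\kappa$ none does. Second, the numerical check that the ratio increases must become an inequality. We begin with the second point. It concerns two roots in a fixed ratio $k_1:k_2$ and a third root outside the interval $[k_2,k_1]$.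

\begin{lemma}\label{lem:spread}
Let $k_1>k_2>0$ and $0<u<u'$, and suppose that $u>k_1$ or $u'<k_2$. Let $p_0$ be the monic cubic with roots $k_1,k_2,u$, let $p_1$ be the monic cubic with roots $(1+\eta)k_1,(1+\eta)k_2,u'$, and let $p=\frac12(p_0+p_1)$. For all sufficiently small $\eta>0$ the roots of $p_0$ and $p_1$, in decreasing order, interlace strictly as in Lemma~\ref{lem:interlace}, and $p$ has roots
\[
 R_1\in(k_1,(1+\eta)k_1),\qquad R_2\in(k_2,(1+\eta)k_2),\qquad R_0\in(u,u')\qquad\text{with}\qquad \frac{R_1}{R_2}>\frac{k_1}{k_2}.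
\]
\end{lemma}

\begin{proof}
Interlacing only requires $(1+\eta)k_2<k_1$ and, if $u>k_1$, also $(1+\eta)k_1<u$. To compare $R_1/R_2$ with $k_1/k_2$ we look for a factor $\sigma=1+\eta\tau$, $0<\tau<1$, such that $R_2<\sigma k_2$ and $R_1>\sigma k_1$. (In Section~\ref{sec:example} this factor was $\frac65$.) Put
\[
 \rho(k)=\frac{u'-k}{u-k}=1+\frac{u'-u}{u-k}.
\]
For $k\in\{k_1,k_2\}$ this is positive, and $\rho(k_1)>\rho(k_2)$, because $k_1,k_2$ lie on the same side of $u$ and $k\mapsto1/(u-k)$ is increasing there. Choose $\tau\in(0,1)$, independent of $\eta$, with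
\[
 \rho(k_2)<\frac{\tau}{1-\tau}<\rho(k_1).
\]
For $k\in\{k_1,k_2\}$, with $k'$ the other one, we have
\[
 2p(\sigma k)=(\sigma k-u)\,\eta\tau k\,(\sigma k-k')+(\sigma k-u')\,\eta(\tau-1)k\,(\sigma k-(1+\eta)k'),
\]
so that, as $\eta\to0$,
\[
 \frac2\eta\,p(\sigma k)\ \longrightarrow\ k(k-k')(u-k)\bigl[(1-\tau)\rho(k)-\tau\bigr].
\]
Let $\epsilon=1$ if $u>k_1$ and $\epsilon=-1$ if $u'<k_2$; this is the sign of $u-k$. The bracket is positive for $k=k_1$ and negative for $k=k_2$, and so is $k-k'$. Hence for small $\eta$ both $p(\sigma k_1)$ and $p(\sigma k_2)$ have sign $\epsilon$. On the other hand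
\begin{align*}
 2p(k_2)&=p_1(k_2)=\bigl(k_2-(1+\eta)k_1\bigr)(-\eta k_2)(k_2-u'),\\
 2p((1+\eta)k_1)&=p_0((1+\eta)k_1)=\eta k_1\bigl((1+\eta)k_1-k_2\bigr)\bigl((1+\eta)k_1-u\bigr)
\end{align*}
have sign $-\epsilon$ for small $\eta$. So $p$ has roots $R_2\in(k_2,\sigma k_2)$ and $R_1\in(\sigma k_1,(1+\eta)k_1)$, and $R_1/R_2>k_1/k_2$. Finally $2p(u)=p_1(u)<0<p_0(u')=2p(u')$: in the case $u>k_1$, $u$ lies between the two largest roots of $p_1$ and $u'$ above all roots of $p_0$; in the case $u'<k_2$, $u$ lies below all roots of $p_1$ and $u'$ between the two smallest roots of $p_0$. This gives $R_0$.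
\end{proof}

To apply this with $k_1:k_2=\kappa:1$ we need a piece of the segment from $y=(\kappa\mu,\kappa,1)$ in the direction $-e_1$; with $k_1:k_2=\mu:1$, a piece of the segment in the direction $+e_3$. These are the two edges, at its tip $y$, of the region of the surface where $\mu(\cdot)\le\mu$ and $\kappa(\cdot)\le\kappa$. The closure $\bar K$ contains such pieces. The idea is to find a point $P$ on the edge that is a coaxial laminate of $y$ and a permuted copy of $P$ itself; iterating this lamination converges to $P$.

\begin{lemma}\label{lem:edges}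
Let $\bar K$ be compact and admissible and let it contain a biaxial $\lambda^a$, with $t=t(\lambda^a)$, $\mu=\mu(\lambda^a)$, $\kappa=\kappa(\lambda^a)$. There is $\eta_0>0$ such that for $0\le h\le\eta_0$
\[
 (E_1)\quad \Lambda_t(\mu-h,1,\kappa^{-1})\in\bar K,\qquad\qquad (E_3)\quad \Lambda_t(\mu,1,\kappa^{-1}+h)\in\bar K .
\]
\end{lemma}

\begin{proof}
After a permutation $\lambda^a=\Lambda_t(y)$ with $y\parallel(\mu,1,\kappa^{-1})$.

\emph{Case $\mu\ge\kappa$.} Scale to $y=(\kappa\mu,\kappa,1)$. On the line $y+\mathbb Re_1$ consider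
\[
 P=(\kappa^2,\kappa,1),\qquad\tilde P=(\kappa^{-1},\kappa,1).
\]
Here $\kappa\tilde P=(1,\kappa^2,\kappa)$ is a cyclic permutation of $P$, so $\Lambda_t(\tilde P)=c\Lambda_t(P)$ for a cyclic permutation $c$.

We claim that $\Lambda_t(P)\in\bar K$. If $\mu=\kappa$, then $P=y$. If $\mu>\kappa$, then $P$ lies strictly between $y$ and $\tilde P$, since $\kappa^{-1}<\kappa^2<\kappa\mu$. By Lemma~\ref{lem:coaxial} there is $\theta\in(0,1)$ with
\[
 j(\Lambda_t(P))=(1-\theta)\,j(\lambda^a)+\theta\,j(c\Lambda_t(P)).
\]
So $\Lambda_t(P)$ is a fixed point of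
\[
 F(\lambda)=j\bigl((1-\theta)\,j(\lambda^a)+\theta\,j(c\lambda)\bigr),
\]
and $F(\bar K)\subset\bar K$ by admissibility. The map $F$ strictly decreases the distance $d(\lambda,\lambda')=\max_i|\log\lambda_i-\log\lambda_i'|$ between distinct points of $Q$. Indeed, each component of $\log F$ is a function of a single coordinate $\ell=\log\lambda_m$, namely $-\log\bigl(\frac{1-\theta}{\lambda_1^a}+\theta e^{-\ell}\bigr)$ for the first component and $\log\bigl((1-\theta)\lambda_k^a+\theta e^{\ell}\bigr)$ for the components $k=2,3$, with derivative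
\[
 \frac{\theta e^{-\ell}}{(1-\theta)/\lambda_1^a+\theta e^{-\ell}}\quad\text{or}\quad\frac{\theta e^{\ell}}{(1-\theta)\lambda_k^a+\theta e^{\ell}},
\]
which lies in $(0,1)$. Let $\lambda\in\bar K$ minimize the distance $d(\cdot,\Lambda_t(P))$ over the compact set $\bar K$. If $\lambda\ne\Lambda_t(P)$, then $F(\lambda)\in\bar K$ and
\[
 d(F(\lambda),\Lambda_t(P))=d(F(\lambda),F(\Lambda_t(P)))<d(\lambda,\Lambda_t(P)),
\]
a contradiction. So $\Lambda_t(P)\in\bar K$.

Hence also $\Lambda_t(\tilde P)\in\bar K$, and by Lemma~\ref{lem:coaxial} $\Lambda_t(v,\kappa,1)\in\bar K$ for $v\in[\kappa^{-1},\kappa\mu]$. Dividing by $\kappa$ gives $(E_1)$. Interchanging coordinates $2$ and $3$, we have $\Lambda_t(v,1,\kappa)\in\bar K$ for the same $v$. For $v=\mu$, multiplication by $\kappa$ gives $\Lambda_t(\kappa\mu,\kappa,\kappa^2)\in\bar K$. The vector $(\kappa\mu,\kappa,\kappa^2)$ differs from $y$ by a multiple of $e_3$, so $\Lambda_t(\kappa\mu,\kappa,v)\in\bar K$ for $v\in[1,\kappa^2]$, which gives $(E_3)$.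

\emph{Case $\mu<\kappa$.} Now use $y=(\mu,1,\kappa^{-1})$ and, on the line $y+\mathbb Re_3$,
\[
 P=(\mu,1,\mu^{-1}),\qquad\tilde P=(\mu,1,\mu^2)=\mu\,(1,\mu^{-1},\mu).
\]
Again $\tilde P$ is a multiple of a cyclic permutation of $P$, and $\kappa^{-1}<\mu^{-1}<\mu^2$, so $P$ lies strictly between $y$ and $\tilde P$. The fixed point argument, with $j_3$ in place of $j$ (the components of $\log F$ have the same two forms, with the coordinate $3$ in the role of $1$), gives $\Lambda_t(P)\in\bar K$, hence $\Lambda_t(\tilde P)\in\bar K$ and $\Lambda_t(\mu,1,v)\in\bar K$ for $v\in[\kappa^{-1},\mu^2]$. This contains $(E_3)$. Interchange coordinates $1$ and $2$ and take $v=\mu/\kappa\in[\kappa^{-1},\mu^2]$: then $\Lambda_t(1,\mu,\mu/\kappa)=\Lambda_t(\mu^{-1},1,\kappa^{-1})\in\bar K$. The vector $(\mu^{-1},1,\kappa^{-1})$ differs from $y$ in the direction $e_1$, and $\mu^{-1}<\mu$, so Lemma~\ref{lem:coaxial} gives $(E_1)$.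
\end{proof}

The proof uses both $\kappa>1$ and $\mu>1$: if $\kappa=1$, then $P$ and $\tilde P$ coincide in the first case, and if $\mu=1$, they coincide in the second.

\begin{lemma}\label{lem:grow}
In the situation of Lemma~\ref{lem:edges}, suppose that $W(\mathcal S(\bar K))$ is convex. Then $\bar K$ contains points $\lambda',\lambda''$ with $t(\lambda')=t(\lambda'')=t$, $\kappa(\lambda')>\kappa$ and $\mu(\lambda'')>\mu$.
\end{lemma}

\begin{proof}
\emph{The point $\lambda'$.} By $(E_1)$, scaled by $\kappa$, there is $v_0\in(\kappa,\kappa\mu)$ with $\Lambda_t(v,\kappa,1)\in\bar K$ for $v\in[v_0,\kappa\mu]$. Fix $v_0<u<u'<\kappa\mu$ and apply Lemma~\ref{lem:spread} with $k_1=\kappa$, $k_2=1$; here $u>k_1$. The roots of $p_0$ are $(u,\kappa,1)$. The roots of $p_1$ are $(u',(1+\eta)\kappa,1+\eta)\parallel(\frac{u'}{1+\eta},\kappa,1)$, and $\frac{u'}{1+\eta}\in[v_0,\kappa\mu]$ for small $\eta$. So $\Lambda_t$ maps both root triples into $\bar K$. By Lemma~\ref{lem:use} with $s=\frac12$, applied to $\bar K$, the roots $r$ of $p$ satisfy $\Lambda_t(r)\in\bar K$.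 Here $R_0>u>R_1>R_2$ for small $\eta$, so $\kappa(\Lambda_t(r))=R_1/R_2>\kappa$. Put $\lambda'=\Lambda_t(r)$.

\emph{The point $\lambda''$.} By $(E_3)$ there is $v_0\in(\kappa^{-1},1)$ with $\Lambda_t(\mu,1,v)\in\bar K$ for $v\in[\kappa^{-1},v_0]$. Fix $\kappa^{-1}<u<u'<v_0$ and apply Lemma~\ref{lem:spread} with $k_1=\mu$, $k_2=1$; now $u'<k_2$. The roots of $p_0$ are $(\mu,1,u)$, those of $p_1$ are $((1+\eta)\mu,1+\eta,u')\parallel(\mu,1,\frac{u'}{1+\eta})$, and $\frac{u'}{1+\eta}\in[\kappa^{-1},v_0]$ for small $\eta$. As before $\Lambda_t(r)\in\bar K$ for the roots $r$ of $p$. Here $R_1>R_2>R_0$, so $\mu(\Lambda_t(r))=R_1/R_2>\mu$. Put $\lambda''=\Lambda_t(r)$.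
\end{proof}

By itself Lemma~\ref{lem:grow} is not a contradiction: the cubes of Remark~\ref{rem:cube} with $m<m'$ satisfy its hypotheses. It contradicts the confinement of the smallest admissible set at the lowest level of $t$.

\begin{proof}[Proof of Theorem~\ref{thm:B}]
Let $\mathcal A$ be the set of elements of $\{j(\boldsymbol a),j(\boldsymbol b)\}$ with $t(\cdot)=t$, and let $\mu^*,\kappa^*$ be the maxima of $\mu,\kappa$ over $\mathcal A$. By hypothesis $\mathcal A$ contains a biaxial element $\lambda^a$. We may assume that $\kappa(\lambda^a)=\kappa^*$ or $\mu(\lambda^a)=\mu^*$. Otherwise $\mathcal A$ has a second element $\lambda^b$, and it attains both maxima, with $\kappa(\lambda^b)>\kappa(\lambda^a)>1$ and $\mu(\lambda^b)>\mu(\lambda^a)>1$; then $\lambda^b$ is biaxial and we use it instead.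

Let $K=j(L(\boldsymbol a,\boldsymbol b))$ and suppose that $W(\mathcal S(\bar K))$ were convex. By Lemma~\ref{lem:grow} there is a point of $\bar K$ with $t(\cdot)=t$ and $\kappa(\cdot)>\kappa(\lambda^a)=\kappa^*$ in the first case, or $\mu(\cdot)>\mu(\lambda^a)=\mu^*$ in the second. This contradicts Lemma~\ref{lem:confine}. So $W(\mathcal S(\bar K))$ is not convex and, by the reduction in Section~\ref{sec:reform}, neither is $W(\mathcal S(K))$.

If $j(\boldsymbol a)$ and $j(\boldsymbol b)$ are both biaxial, the hypothesis holds automatically. The pairs for which $j(\boldsymbol a)$ or $j(\boldsymbol b)$ is not biaxial form a finite union of relatively closed null sets in $Q\times Q$, given by equations such as $1/a_1=a_2$ or $a_2=a_3$; so the remaining pairs form a dense open set of full measure.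
\end{proof}

\section{Scope}

If $j(\boldsymbol a)$ is biaxial, Theorem~\ref{thm:B} shows that the conjecture fails for $\boldsymbol b=\boldsymbol a$ and for every $\boldsymbol b$ with $t(j(\boldsymbol b))>t(j(\boldsymbol a))$. Convexity is possible only if every element of $\{j(\boldsymbol a),j(\boldsymbol b)\}$ with minimal $t$ has a repeated entry. It does hold if $j(\boldsymbol a)=j(\boldsymbol b)=(\alpha,\alpha,\alpha)$, when the set is a single point. For the other pairs whose minimal-$t$ elements all have a repeated entry, the arguments of this paper do not decide whether convexity holds.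

\begin{thebibliography}{1}
\bibitem{davis} \emph{A generalization of the Chandler Davis convexity theorem}, \texttt{https://sites.temple.edu/yury/files/2023/06/chdavis.pdf}.
\end{thebibliography}

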